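# Root elations rebuilt from triples: the separability number of the classical generalized polygons

All sets are finite. Relations are composed from left to right: $r\circ s=\{(\alpha,\beta):\exists\gamma\ (\alpha,\gamma)\in r,\ (\gamma,\beta)\in s\}$. The converse of $r$ is $r^*$, and $1_\Omega$ (or just $1$) is the diagonal of $\Omega\times\Omega$.

## 1. A root elation rebuilt by projections

We start with a recipe. Its input is a generalized polygon and four of its elements; its output is a relation $\theta$ on the elements of the polygon. If the polygon has enough symmetry, $\theta$ is the graph of an automorphism. The recipe uses only distances. We build it first and then say what it is for.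

**Definition (generalized polygon).** Let $n\ge3$. A finite thick generalized $n$-gon is an incidence structure $\Gamma=(P,L,I)$ with disjoint finite sets $P$ (points) and $L$ (lines) and $I\subseteq P\times L$, whose incidence graph on $\Omega=P\cup L$ is connected, has diameter $n$ and girth $2n$, and has all degrees at least $3$. It has an order $(s,t)$: every line has $s+1$ points and every point lies on $t+1$ lines.

We say *polygon* for short. Projective planes are exactly the generalized $3$-gons. We write $d$ for the distance in the incidence graph, $D_i=\{(v,w)\in\Omega\times\Omega:d(v,w)=i\}$, and treat incidence as symmetric, so $v\,I\,w$ means $d(v,w)=1$. *Opposite* means at distance $n$. Isomorphisms map points to points and lines to lines. The dual $\Gamma^D$ has points and lines interchanged.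

A path is a sequence $v_0,v_1,\dots,v_l$ with $v_i\,I\,v_{i+1}$; it is *non-stammering* if $v_{i+1}\ne v_{i-1}$ for all inner $i$. We use the following facts.

- **(G1)** Two distinct non-stammering paths with the same ends have total length at least $2n$. Indeed, in a forest there is at most one non-stammering path between two given vertices, so the edges of the two paths contain a cycle, whose length is at most the total length. Consequently a non-stammering path of length $\le n$ is a geodesic (compare it with a geodesic between its ends), and geodesics of length $<n$ are unique.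
- **(G2)** The graph is bipartite, so if $v\,I\,w$ then $d(u,v)$ and $d(u,w)$ differ by exactly $1$.
- **(G3)** Let $c,c^*$ be opposite. If $w\,I\,c$, then $d(w,c^*)=n-1$ by (G2), so by (G1) there is a unique $v\,I\,c^*$ with $d(w,v)=n-2$. By symmetry $w\mapsto v$ is a bijection from the elements incident with $c$ to those incident with $c^*$, and its inverse sends $v$ to the unique $w\,I\,c$ with $d(v,w)=n-2$. In a projective plane, for a point $c$ not on the line $c^*$, this is the bijection $w\mapsto w\cap c^*$.

**Definition (root, Moufang).** A *root* is a path $\alpha=(x_0,\dots,x_n)$ with $d(x_0,x_n)=n$. Let $U_\alpha$ be the group of automorphisms that fix every element incident with one of $x_1,\dots,x_{n-1}$. The polygon is *Moufang* if for every root $\alpha$ the group $U_\alpha$ is transitive on the elements incident with $x_0$ and different from $x_1$.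

In a plane with $x_0$ a point, $x_1$ is a line, $x_2$ is a point on it, and $U_\alpha$ consists of the elations with axis $x_1$ and center $x_2$.

**Definition (admissible quadruple).** $\mathbf q=(y,a;y',e)$ is *admissible* if there is $x_0$ incident with $y,a,y'$ such that $y\ne a\ne y'$ and $d(x_0,e)=n$.

Here $x_0$ is determined by $y$ and $a$, since there are no $4$-cycles. By (G2), $d(a,e)=d(y,e)=d(y',e)=n-1$. So three geodesics of length $n-1$ are determined:
$$(a=x_1,x_2,\dots,x_n=e),\qquad (y=x_{2n-1},x_{2n-2},\dots,x_{n+1},x_n=e),\qquad (y'=x'_{2n-1},\dots,x'_{n+1},e).$$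
Put $x_i'=x_i$ for $0\le i\le n$ and read indices modulo $2n$.

The closed path $(x_i)$ is a $2n$-cycle. First, it does not stammer. At $x_0$ this is $y\ne a$. At $x_1$ and at $x_{2n-1}$ the two neighbors on the path have distances $n$ and $n-2$ from $e$. At the inner vertices of the geodesics it is clear. At $x_n$: if $x_{n+1}=x_{n-1}$, there would be two geodesics of length $n-1$ from $x_0$ to $x_{n-1}$, one via $a$ and one via $y$, against (G1). Second, its vertices are distinct: if two of them coincided, one of the two arcs between them would be a non-stammering path of length between $1$ and $n$ with equal ends, against (G1). The same holds for $(x_i')$. In particular $x_i$ and $x_{i+n}$ are opposite for every $i$. Every root $(x_0,\dots,x_n)$, with any $y,y'\,I\,x_0$ different from $x_1$, arises in this way from $a=x_1$, $e=x_n$.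

**The recipe.** Fix an admissible $\mathbf q$. Put
$$\pi_k=\{(x_k,x_k')\},\qquad \omega_k=D_1\circ\pi_k\circ D_1=\{(z,z'):z\,I\,x_k,\ z'\,I\,x_k'\}.$$
Define relations on $\Omega$ in the following order.

$$\beta_k=\omega_k\cap 1_\Omega\quad(1\le k\le n-1),\tag{1.1}$$
$$\beta_k=(D_{n-2}\circ\beta_{k-n}\circ D_{n-2})\cap\omega_k\quad(n<k<2n),\tag{1.2}$$
$$\upsilon=\beta_{n-1}\setminus(\pi_n\cup\pi_{n-2}),\qquad \beta_\upsilon=(D_{n-2}\circ\beta_{2n-2}\circ D_{n-2})\cap(D_1\circ\upsilon\circ D_1),\tag{1.3}$$
$$\beta_0=(D_{n-2}\circ\beta_\upsilon\circ D_{n-2})\cap\omega_0,\qquad \beta_n=(D_{n-2}\circ\beta_0\circ D_{n-2})\cap\omega_n.\tag{1.4}$$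
Note that $n<2n-2<2n$, so $\beta_{2n-2}$ is available in (1.3). Then, for $0\le j<2n$,
$$\theta_{j,0}=\pi_j,\qquad \theta_{j,1}=\beta_j\setminus(\pi_{j-1}\cup\pi_{j+1}),$$
$$\theta_{j,k+1}=(D_1\circ\theta_{j,k}\circ D_1)\cap(D_{n-2}\circ\beta_{j+n-k}\circ D_{n-2})\cap(D_{k+1}\circ\pi_j\circ D_{k+1})\quad(1\le k\le n-2),\tag{1.5}$$
and $\theta=\theta[\mathbf q]=\bigcup_{0\le j<2n,\ 0\le k\le n-1}\theta_{j,k}$. All this makes sense in every polygon.

**Proposition 1.** Let $\mathbf q=(y,a;y',e)$ be admissible, and suppose some $g\in U_{(x_0,\dots,x_n)}$ satisfies $y^g=y'$. Then $\theta[\mathbf q]=\{(z,z^g):z\in\Omega\}$.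

*Proof.* **Step 1: the effect of $g$ on the cycle.** Since $g$ fixes everything incident with $x_1,\dots,x_{n-1}$, it fixes $x_0,\dots,x_n$. It maps the geodesic from $y$ to $e$ to the geodesic from $y'$ to $e$. So $x_i^g=x_i'$ for all $i$.

**Step 2: transport of $g$ between opposite elements.** This step explains each factor $D_{n-2}\circ\cdots\circ D_{n-2}$. We claim:

$(*)$ *Let $c,c^*$ be opposite, $w\,I\,c$, $w'\,I\,c^g$. There is $v\,I\,c^*$ with $d(w,v)=n-2$ and $d(w',v^g)=n-2$ if and only if $w'=w^g$.*

By (G3) there is exactly one $v\,I\,c^*$ with $d(w,v)=n-2$. Since $c^g$ and $(c^*)^g$ are opposite and $v^g\,I\,(c^*)^g$, there is exactly one element incident with $c^g$ at distance $n-2$ from $v^g$; and $w^g$ is such an element. This proves $(*)$. So if $g$ is known on the elements incident with $c^*$, it becomes known on those incident with $c$, as soon as $c^g$ is known.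

**Step 3: $\beta_k$ is the graph of $g$ on the elements incident with $x_k$, for every $k$.**

- $1\le k\le n-1$: $g$ fixes these elements and $x_k'=x_k$.
- $n<k<2n$: use $(*)$ with $c=x_k$, $c^*=x_{k-n}$; here $1\le k-n\le n-1$.
- $\beta_\upsilon$: the relation $\upsilon$ consists of the pairs $(u,u)$ with $u\,I\,x_{n-1}$ and $u\ne x_n,x_{n-2}$. Such $u$ exist by thickness, and $u^g=u$. The path $u,x_{n-1},x_n,\dots,x_{2n-2}$ is non-stammering of length $n$, so $u$ is opposite $x_{2n-2}$. A pair $(\tau,\tau')\in D_1\circ\upsilon\circ D_1$ has $\tau,\tau'\,I\,u$ for some such $u$, and $(*)$ with $c=u$, $c^*=x_{2n-2}$ applies. So $\beta_\upsilon=\{(\tau,\tau^g):\tau\,I\,u\text{ for some such }u\}$.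
- $\beta_0$: each such $u$ is opposite $x_0$, by the path $x_0,\dots,x_{n-1},u$. Apply $(*)$ with $c=x_0$, $c^*=u$.
- $\beta_n$: apply $(*)$ with $c=x_n$, $c^*=x_0$.

The detour through $u$ is needed because $x_0$ and $x_n$ are opposite to each other on the cycle, and at the outset $g$ is known around neither of them.

**Step 4: moving away from the cycle.** Let $S_{j,0}=\{x_j\}$ and, for $1\le k\le n-1$, let $S_{j,k}$ be the set of ends $z_k$ of non-stammering paths $(x_j,z_1,\dots,z_k)$ with $z_1\ne x_{j-1},x_{j+1}$. We show $\theta_{j,k}=\{(z,z^g):z\in S_{j,k}\}$ by induction on $k$. For $k=0,1$ this is Steps 1 and 3. Let $1\le k\le n-2$ and assume it for $k$. Any $\zeta=z_k\in S_{j,k}$ is opposite $x_{j+n-k}$, because $x_{j+n-k},\dots,x_{j+1},x_j,z_1,\dots,z_k$ is non-stammering of length $n$.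

Let $(z,z')\in\theta_{j,k+1}$. By the first factor of (1.5) there is $\zeta\in S_{j,k}$ with $z\,I\,\zeta$ and $z'\,I\,\zeta^g$. By the third, $d(z,x_j)=k+1$, so $z$ is not the predecessor of $\zeta$ on its path (which has distance $k-1$ from $x_j$), and hence $z\in S_{j,k+1}$. By the second factor there is $v\,I\,x_{j+n-k}$ with $d(z,v)=n-2=d(v^g,z')$, so $(*)$ with $c=\zeta$, $c^*=x_{j+n-k}$ gives $z'=z^g$.

Conversely, let $z\in S_{j,k+1}$ with predecessor $\zeta\in S_{j,k}$. Then $d(z,x_j)=k+1$ by (G1), also $d(z^g,x_j')=k+1$, and $(z,z^g)$ lies in the first factor via $(\zeta,\zeta^g)$, in the second by $(*)$, and in the third.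

**Step 5: every element is reached.** Let $z\in\Omega$. By (G2) the distances from $z$ to $x_0$ and to $x_1$ differ by $1$, so one of them is $\le n-1$. Hence a shortest path from the cycle to $z$ has length $k\le n-1$. By minimality it leaves the cycle at once, so $z\in S_{j,k}$ for some $j$. Therefore $\theta$ is the graph of $g$. $\square$

**Example (a translation).** Take $PG(2,q)$ with affine coordinates $(X,Y)$. Let $a=x_1$ be the line at infinity, $x_0$ and $x_2$ the horizontal and the vertical point at infinity, $e=x_3$ the line $X=0$, $y=x_5$ the line $Y=0$, and $y'$ the line $Y=c$. Then $x_4=(0,0)$, $x_4'=(0,c)$, and $g:(X,Y)\mapsto(X,Y+c)$ is in $U_{(x_0,\dots,x_3)}$ with $y^g=y'$. Here $D_{n-2}=D_1$. Now $\beta_1$ and $\beta_2$ are the identity on points at infinity and on vertical lines (with $a$). By (1.2), $\beta_4$ matches a line through $(0,0)$ with the parallel line through $(0,c)$, and $\beta_5$ matches $(X,0)$ with $(X,c)$, on the same vertical line. The $u$ in (1.3) are the vertical lines $X=h$, $h\ne0$, and $\beta_\upsilon$ matches $(h,mh)$, where the line $Y=mX$ meets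 $u$, with $(h,mh+c)$, where $Y=mX+c$ meets $u$. Then $\beta_0$ sends the horizontal line $Y=k$ to $Y=k+c$, and $\beta_3$ sends $(0,k)$ to $(0,k+c)$. Finally $\theta_{1,2}$ treats a line $Y=mX+b$ with $m,b\neq 0$: the image must pass through the same point at infinity and through $(0,b)^g=(0,b+c)$.

In an arbitrary polygon the recipe still runs, and its output tells whether the root elation exists.

**Proposition 2.** A polygon is Moufang if and only if for every admissible $\mathbf q=(y,a;y',e)$ the relation $\theta=\theta[\mathbf q]$ satisfies:

1. every $z\in\Omega$ is the first entry of some pair in $\theta$;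
2. $(z,z'),(z,z'')\in\theta$ implies $z'=z''$;
3. $(z_1,z'),(z_2,z')\in\theta$ implies $z_1=z_2$;
4. $(z_1,z_1'),(z_2,z_2')\in\theta$ and $z_1\,I\,z_2$ imply $z_1'\,I\,z_2'$;
5. $(z,z')\in\theta$ implies that $z,z'$ are both points or both lines;
6. $(z,z')\in\theta$ and $z\,I\,x_i$ with $1\le i\le n-1$ imply $z=z'$;
7. $(y,z')\in\theta$ implies $z'=y'$.

*Proof.* If the polygon is Moufang, then for each admissible $\mathbf q$ some $g\in U_{(x_0,\dots,x_n)}$ has $y^g=y'$. By Proposition 1, $\theta$ is the graph of $g$, and 1–7 hold. Conversely, by 1–3 and finiteness $\theta$ is the graph of a bijection $f$ of $\Omega$. By 5 it is bijective on points and on lines. By 4 it maps incident pairs injectively to incident pairs, so by finiteness bijectively. Hence $f$ is an automorphism. By 6 and 7 it lies in $U_{(x_0,\dots,x_n)}$ and $y^f=y'$. Every root and every $y,y'$ occur in an admissible quadruple, so the polygon is Moufang. $\square$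

What this is for: at every moment the recipe looks at four parameters $y,a,y',e$ and one pair $(z,z')$. That is six elements, which is the content of a pair of triples. So any invariant of a polygon that handles pairs of triples knows whether the polygon is Moufang. The *$3$-dimensional extension* of a coherent configuration is such an invariant.

## 2. Coherent configurations and the separability number

**Definition (coherent configuration).** A coherent configuration $\mathcal X=(\Omega,S)$ is a set $\Omega$ with a partition $S$ of $\Omega\times\Omega$ (the basic relations) such that (i) $1_\Omega$ is a union of basic relations; (ii) $s\in S$ implies $s^*\in S$; (iii) for $r,s,t\in S$ the number $c_{rs}^t=|\{\gamma:(\alpha,\gamma)\in r,(\gamma,\beta)\in s\}|$ does not depend on the choice of $(\alpha,\beta)\in t$.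

The $c_{rs}^t$ are the intersection numbers, $|\Omega|$ is the degree, $|S|$ the rank. A fiber is a set $\Delta\subseteq \Omega$ with $1_\Delta\in S$; $\mathcal X$ is homogeneous if $1_\Omega\in S$. The coherent closure of a set $T$ of relations on $\Omega$ is the coarsest coherent configuration on $\Omega$ in which every relation of $T$ is a union of basic relations. We write $\mathcal X^\cup$ for the set of unions of basic relations of $\mathcal X$.

**Definition (the two configurations of a polygon).**
(a) $\mathcal X_a(\Gamma)$ lives on $\Omega=P\cup L$; its basic relations are the nonempty sets $D_i\cap(A\times B)$, $A,B\in\{P,L\}$, $0\le i\le n$. Its fibers are $P$ and $L$.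
(b) $\mathcal X_b(\Gamma)$ lives on the set of flags $\{x,y\}$, $(x,y)\in I$. Two distinct flags are $1$-adjacent if they share their point and $2$-adjacent if they share their line. Flags $F\ne F'$ at distance $k$ in the flag graph have $1\le k\le n$, and if $k<n$ all shortest paths from $F$ to $F'$ have the same alternating type, starting with $1$ or with $2$. The basic relations are $1_\Omega$; for $1\le k<n$ and $j\in\{1,2\}$ the set $r_{k,j}$ of pairs at distance $k$ whose shortest paths start with type $j$; and the set of pairs at distance $n$. It is homogeneous (D. Higman) of rank $2n$.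

For a plane of order $(q,q)$, $\mathcal X_a$ has rank $8$: the relations are $1_P$, $1_L$, "distinct points", "distinct lines", $I$, $(P\times L)\setminus I$, and the converses of the last two. For $r=I$, $s=I^*$ and $t$ = "distinct points", $c_{rs}^t=1$: two points lie on one line. Neither definition distinguishes points from lines, so $\mathcal X_a(\Gamma^D)=\mathcal X_a(\Gamma)$ and $\mathcal X_b(\Gamma^D)=\mathcal X_b(\Gamma)$ as configurations.

**Definition (isomorphisms).** An algebraic isomorphism $\varphi:\mathcal X\to\mathcal X'$ is a bijection $S\to S'$ with $c_{rs}^t=c_{\varphi(r)\varphi(s)}^{\varphi(t)}$ for all $r,s,t$. A combinatorial isomorphism is a bijection $f:\Omega\to\Omega'$ with $S^f=S'$; it induces the algebraic isomorphism $s\mapsto s^f$.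

We use the following elementary properties of an algebraic isomorphism $\varphi:\mathcal Y\to\mathcal Y'$.

- **(A1)** $\varphi$ extends to a Boolean isomorphism $\mathcal Y^\cup\to\mathcal Y'^\cup$. It preserves composition, since $r\circ s=\bigcup\{t:c_{rs}^t>0\}$.
- **(A2)** $\varphi(1)=1$: from $1\circ R=R$ we get $\varphi(1)\circ Q=Q$ for every $Q\in\mathcal Y'^\cup$; take $Q=1$.
- **(A3)** $\varphi$ preserves converses, because for basic $r,s$ we have $s=r^*$ if and only if $(r\circ s)\cap1\ne\emptyset$.
- **(A4)** For $R,S\in\mathcal Y^\cup$ the number of $\gamma$ with $(\alpha,\gamma)\in R$, $(\gamma,\beta)\in S$ is a sum of intersection numbers; it is constant on basic relations and preserved. With $S=R^*$ and $\alpha=\beta$ we see that valencies are preserved.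
- **(A5)** If $\mathcal Z$ is a coherent configuration with all basic relations in $\mathcal Y^\cup$, then $\varphi(\mathcal Z)$ is a coherent configuration with the same intersection numbers. Hence $\varphi$ maps the coherent closure of any $T\subseteq\mathcal Y^\cup$ onto that of $\varphi(T)$ and restricts to an algebraic isomorphism between them. Indeed the image of the closure of $T$ is coherent and contains $\varphi(T)$ among its unions, so the closure of $\varphi(T)$ is at most as fine; apply the same to $\varphi^{-1}$.

**Definition ($m$-dimensional extension).** For $m\ge1$ and $s_1,\dots,s_m\in S$ put $s_1\otimes\cdots\otimes s_m=\{((\alpha_i),(\beta_i))\in\Omega^m\times\Omega^m:(\alpha_i,\beta_i)\in s_i\ \forall i\}$, and $\Delta_m=\{(\alpha,\dots,\alpha):\alpha\in\Omega\}$. The $m$-dimensional extension $\widehat{\mathcal X}^{(m)}$ is the coherent closure on $\Omega^m$ of all relations $s_1\otimes\cdots\otimes s_m$ together with $1_{\Delta_m}$.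

For $m=1$ it is $\mathcal X$. Small example: let $|\Omega|\ge2$, $S=\{1,c\}$ with $c$ the complement of $1$, and $m=2$. The relations $1\otimes1$, $1\otimes c$, $c\otimes1$, $c\otimes c$ alone form a homogeneous configuration on $\Omega^2$. With $1_{\Delta_2}$ added, $\Delta_2$ and $\Omega^2\setminus\Delta_2$ become unions of fibers. They are fibers: the orbits of $\mathrm{Sym}(\Omega)$ on $\Omega^2\times\Omega^2$ form a coherent configuration in which all generators are unions of basic relations, and its fibers are these two sets.

**Definition (separability number).** An algebraic isomorphism $\varphi:\mathcal X\to\mathcal X'$ is an *algebraic $m$-isomorphism* if there is an algebraic isomorphism $\widehat\varphi:\widehat{\mathcal X}^{(m)}\to\widehat{\mathcal X'}^{(m)}$ with $\widehat\varphi(1_{\Delta_m})=1_{\Delta_m'}$ and $\widehat\varphi(s_1\otimes\cdots\otimes s_m)=\varphi(s_1)\otimes\cdots\otimes\varphi(s_m)$ for all $s_i\in S$ (as unions of basic relations). $\mathcal X$ is *$m$-separable* if every algebraic $m$-isomorphism from $\mathcal X$ to another coherent configuration is induced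 by a combinatorial isomorphism. The separability number $s(\mathcal X)$ is the least $m$ for which $\mathcal X$ is $m$-separable.

For $m=1$ an algebraic $m$-isomorphism is just an algebraic isomorphism.

**Definition (classical polygons).** The classical (finite Moufang) generalized polygons are, together with their duals: the planes $PG(2,q)$; the quadrangles $W(q)$, $Q(4,q)$, $Q(5,q)$, $H(3,q^2)$, $H(4,q^2)$; the split Cayley hexagons $H(q)$ and the twisted triality hexagons $T(q^3,q)$; the Ree–Tits octagons $O(2^{2e+1})$.

The list "Some Open Problems For Coherent Configurations" contains the conjecture that there is a constant $m$ with $s(\mathcal X)\le m$ for the coherent configuration $\mathcal X$ of every classical generalized polygon; here $\mathcal X$ ranges over both configurations (a) and (b), with a single $m$. The conjecture is true, and $m=3$ works.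

**Theorem A.** For every classical generalized polygon $\Gamma$: $s(\mathcal X_a(\Gamma))\le3$ and $s(\mathcal X_b(\Gamma))\le3$. Hence the conjecture holds.

If $\Gamma,\Gamma'$ have the same $n$ and order, the *natural map* $\mathcal X_\bullet(\Gamma)\to\mathcal X_\bullet(\Gamma')$ matches basic relations with the same description.

**Theorem B.** If $\Gamma$ is a Moufang polygon and $\varphi:\mathcal X_a(\Gamma)\to\mathcal X'$ is an algebraic $3$-isomorphism, then $\mathcal X'=\mathcal X_a(\Gamma')$ for a Moufang polygon $\Gamma'$ of the same $n$ and order, and $\varphi$ is the natural map.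

**Theorem C.**
(i) If $\mathcal X_a(\Gamma)$ is $m$-separable, so is $\mathcal X_b(\Gamma)$; hence $s(\mathcal X_b(\Gamma))\le s(\mathcal X_a(\Gamma))$ for every polygon $\Gamma$.
(ii) For $\mathcal X\in\{\mathcal X_a(\Gamma),\mathcal X_b(\Gamma)\}$: $s(\mathcal X)=1$ if and only if $\Gamma$ is, up to isomorphism, the only polygon with its $n$ and order.
(iii) For $W(q)$ and $Q(4,q)$ both configurations have $s\le2$, with $s=2$ if $q$ is odd.
(iv) For $H(4,q^2)$ and its dual, both configurations have $s\le2$.
(v) For $H(q)$ and its dual with $3\nmid q$, both configurations have $s\in\{2,3\}$.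

The proof of Theorem A rests on three published facts.

- **(Cl)** The finite Moufang polygons are exactly the classical ones listed above (Fong–Seitz, Invent. Math. 21 (1973), 24 (1974); Tits–Weiss, *Moufang Polygons*; Van Maldeghem, *Generalized Polygons*).
- **(Or)** The orders are: $PG(2,q)$: $(q,q)$; $W(q)$ and $Q(4,q)$: $(q,q)$; $Q(5,q)$: $(q,q^2)$; $H(3,q^2)$: $(q^2,q)$; $H(4,q^2)$: $(q^2,q^3)$; $H(q)$: $(q,q)$; $T(q^3,q)$: $(q^3,q)$; $O(q)$: $(q,q^2)$. Dualizing swaps $s$ and $t$. Moreover $PG(2,q)$ is self-dual; $Q(4,q)\cong W(q)^D$; $H(3,q^2)\cong Q(5,q)^D$; $W(q)\cong Q(4,q)$ for $q$ even; $H(q)\cong H(q)^D$ for $q=3^h$ (Payne–Thas, *Finite Generalized Quadrangles*, Ch. 3; Van Maldeghem).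
- **(Oc)** The split octonion model of $H(q)$, recalled in Section 9.

## 3. Every algebraic isomorphism of a polygon configuration is natural

**Lemma 3.** Let $\varphi:\mathcal X\to\mathcal X'$ be an algebraic isomorphism with $\mathcal X=\mathcal X_a(\Gamma)$ (resp. $\mathcal X_b(\Gamma)$). Then there is a generalized $n$-gon $\Gamma'$ of the same order with $\mathcal X'=\mathcal X_a(\Gamma')$ (resp. $\mathcal X_b(\Gamma')$) and $\varphi$ natural. Hence if $\Gamma\cong\Gamma'$, then $\varphi$ is induced by a combinatorial isomorphism.

*Proof.* **Case (a).** Let $\varphi(1_P)=1_{P'}$, $\varphi(1_L)=1_{L'}$ and $I'=\varphi(I)$. By (A2), $\Omega'=P'\sqcup L'$. From $1_P\circ I\circ1_L=I$ we get $I'\subseteq P'\times L'$. Put $\Gamma'=(P',L',I')$ and let $D_i'$ be the distance-$i$ relations of its incidence graph. Then $D_0'=\varphi(D_0)$ and $D_1'=I'\cup I'^*=\varphi(D_1)$. In any graph $D_{i+1}=(D_1\circ D_i)\setminus(D_0\cup\dots\cup D_i)$, so $D_i'=\varphi(D_i)$ for all $i$. Hence $\Gamma'$ is connected of diameter $n$. Degrees are valencies, so the order is the same and $\Gamma'$ is thick.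

*Girth.* For $d(x,z)=i$ with $1\le i<n$, the number of neighbors of $z$ at distance $i-1$ from $x$ is $1$ in $\Gamma$, hence in $\Gamma'$ by (A4). Since all degrees are $\ge3$, $\Gamma'$ has a cycle. A shortest one, of length $2k$, has antipodal vertices $x,z$ at distance $k$, and $z$ has two neighbors at distance $k-1$ from $x$. So $k\ge n$; and $k\le n$ by the diameter. The girth is $2n$.

Since $\varphi$ maps $D_i\cap(A\times B)$ to $D_i'\cap(A'\times B')$, we have $\mathcal X'=\mathcal X_a(\Gamma')$ and $\varphi$ is natural.

**Case (b), the incidence structure.** For a flag $F$ let $F_1$ be its point and $F_2$ its line. Put $j'=3-j$ and $e_j=1\cup r_{1,j}=\{(F,G):F_j=G_j\}$. Then $e_j'=\varphi(e_j)$ contains $1$, is symmetric and satisfies $e_j'\circ e_j'=e_j'$, so it is an equivalence relation, and $e_1'\cap e_2'=1$. Let $P',L'$ be disjoint copies of the sets of classes of $e_1'$ and $e_2'$, with incidence meaning nonempty intersection. Since $e_1'\cap e_2'=1$, an incident pair of classes meets in one element, so the flags of $\Gamma'$ correspond bijectively to the elements of $\Omega'$.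

**Case (b), distances.** For $j,k\in\{1,2\}$ and $i\ge0$, where $i$ is even if and only if $j=k$,
$$\{(F,G):d(F_j,G_k)\le i\}=e_j\circ e_{j'}\circ e_j\circ\cdots\quad(i+1\text{ alternating factors}).\tag{3.1}$$
Indeed, let $F=H_0,H_1,\dots,H_{i+1}=G$ be a chain in the product and $v_l$ the common element of $H_l$ and $H_{l+1}$ given by the factor ($v_l$ is a point or a line according to the factor $e_1$ or $e_2$). Then $v_0=F_j$, $v_i=G_k$, and $H_l=\{v_{l-1},v_l\}$ for $1\le l\le i$, so $v_0,\dots,v_i$ is a path. Conversely a path of length $i$ from $F_j$ to $G_k$ gives such a chain, and a shorter path has the same parity and can be padded by backtracking. Formula (3.1) holds in $\Gamma'$ for the same reason. So $\varphi$ maps $\{d(F_j,G_k)=i\}$ to the corresponding relation of $\Gamma'$, and $\Gamma'$ is connected of diameter $n$. The class sizes $t+1$, $s+1$ of $e_1,e_2$ are preserved, so the order is preserved and $\Gamma'$ is thick. For $d(F_j,G_k)=i$, $1\le i<n$, the number of flags $H$ with $(H,G)\in e_k$ and $d(F_j,H_{k'})=i-1$ is the number of neighbors of $G_k$ at distance $i-1$ from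 $F_j$. It is $1$ in $\Gamma$, hence in $\Gamma'$. As in case (a), $\Gamma'$ is a generalized $n$-gon.

**Case (b), the basic relations.** In any polygon, for $1\le k<n$,
$$r_{k,j}=r_{1,j}\circ r_{1,j'}\circ\cdots\quad(k\text{ alternating factors}).\tag{3.2}$$
Call a path in the flag graph a *gallery*. An alternating gallery of length $k$ starting with type $j$ gives a path $v_0,\dots,v_{k+1}$ whose flags $\{v_l,v_{l+1}\}$, $0\le l\le k$, are the flags of the gallery, with $v_1=F_j$; it is non-stammering because consecutive flags differ. Its length is $k+1\le n$, so $d(v_0,v_{k+1})=k+1$. A gallery of length $l$ between the same two flags gives a path from $v_0$ to $v_{k+1}$ of length $\le l+1$ (each step adds at most one edge). So $l\ge k$, the flags are at distance $k$, and the pair is in $r_{k,j}$. Conversely shortest galleries alternate, since two consecutive steps of the same type can be replaced by at most one.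

As $\varphi(r_{1,j})=e_j'\setminus1=r_{1,j}'$, (3.2) gives $\varphi(r_{k,j})=r_{k,j}'$ for $k<n$. The relation "distance $n$" is the complement of the others. So $\mathcal X'=\mathcal X_b(\Gamma')$ and $\varphi$ is natural.

An isomorphism $\Gamma\to\Gamma'$ induces the natural map; this is the last assertion. $\square$

## 4. From flags to points and lines

This section proves Theorem C(i), so that afterwards only $\mathcal X_a$ has to be treated.

**Lemma 4.** Let the natural map $\varphi:\mathcal X_b(\Gamma)\to\mathcal X_b(\Gamma')$ be an algebraic $m$-isomorphism. Then the natural map $\psi:\mathcal X_a(\Gamma)\to\mathcal X_a(\Gamma')$ is an algebraic $m$-isomorphism.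

*Proof.* **Step 1: lifting relations to tuples of flags.** Let $V$ be the set of $m$-tuples of flags, $\mathcal R=(\widehat{\mathcal X_b(\Gamma)}^{(m)})^\cup$ and $W=(P\cup L)^m$. For $\tau\in\{1,2\}^m$ let $\pi_\tau(F_1,\dots,F_m)=((F_1)_{\tau_1},\dots,(F_m)_{\tau_m})$ with image $E_\tau$; so $W=\bigsqcup_\tau E_\tau$. The fibers of the map $\pi_\tau$ are the classes of $e_\tau=e_{\tau_1}\otimes\cdots\otimes e_{\tau_m}\in\mathcal R$, all of one size $\kappa_\tau$ (a product of factors $t+1$ and $s+1$). For $R\subseteq W\times W$ let $R_{\tau\sigma}=\{(a,b)\in V\times V:(\pi_\tau(a),\pi_\sigma(b))\in R\}$, and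
$$\mathcal Q=\{R\subseteq W\times W:R_{\tau\sigma}\in\mathcal R\text{ for all }\tau,\sigma\}.$$
This is a Boolean algebra, closed under converse as $(R^*)_{\tau\sigma}=(R_{\sigma\tau})^*$. It contains $1_W$, whose nonempty lifts are the $e_\tau$, and all $E_\tau\times E_\sigma$.

**Step 2: the atoms of $\mathcal Q$ form a coherent configuration $\mathcal W$.** Only condition (iii) is left. Let $R\subseteq E_\tau\times E_\rho$ and $S\subseteq E_\rho\times E_\sigma$ be atoms (other pairs of atoms compose to nothing), and let $n(A,C)$ be the number of $B$ with $(A,B)\in R$, $(B,C)\in S$. If $\pi_\tau(a)=A$ and $\pi_\sigma(c)=C$, the number of $b\in V$ with $(a,b)\in R_{\tau\rho}$, $(b,c)\in S_{\rho\sigma}$ is $\kappa_\rho\,n(A,C)$, and by (A4) it is constant on basic relations of $\widehat{\mathcal X_b(\Gamma)}^{(m)}$. So each set $\{(A,C)\in E_\tau\times E_\sigma:n(A,C)=k\}$ is in $\mathcal Q$, and $n$ is constant on atoms.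

**Step 3: $\mathcal Q$ contains the generators of $\widehat{\mathcal X_a(\Gamma)}^{(m)}$.** If $s_1,\dots,s_m$ are basic in $\mathcal X_a(\Gamma)$, a lift of $s_1\otimes\cdots\otimes s_m$ is empty or a tensor product of relations $\{(F,G):d(F_j,G_k)=i\}$, which are unions of basic relations of $\mathcal X_b(\Gamma)$ by (3.1). The nonempty lifts of the diagonal relation $1_{\Delta_m}$ of $W$ are $e_\tau\circ1_{\Delta_m}\circ e_\tau$ with $\tau=(j,\dots,j)$, where the middle $\Delta_m$ is that of $V$ (every element lies in a flag). Hence all relations of $\widehat{\mathcal X_a(\Gamma)}^{(m)}$ lie in $\mathcal Q$.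

**Step 4: transport.** The same holds for $\Gamma'$, with $\mathcal R',\mathcal Q',\mathcal W',e'_\tau,\kappa'_\tau$. As $\varphi$ is natural, $\widehat\varphi(e_\tau)=e_\tau'$. The $(\tau,\sigma)$-lifts of those subsets of $E_\tau\times E_\sigma$ that lie in $\mathcal Q$ are exactly the $Q\in\mathcal R$ with $e_\tau\circ Q\circ e_\sigma=Q$. This property is preserved by $\widehat\varphi$, so $\widehat\varphi$ induces a Boolean isomorphism $\mathcal Q\to\mathcal Q'$. It preserves the intersection numbers of atoms, since $\widehat\varphi$ preserves the numbers $\kappa_\rho\,n$ and $\kappa_\rho=\kappa_\rho'$. So it is an algebraic isomorphism $\mathcal W\to\mathcal W'$. By Step 3 it maps $s_1\otimes\cdots\otimes s_m$ to $\psi(s_1)\otimes\cdots\otimes\psi(s_m)$ and $1_{\Delta_m}$ to $1_{\Delta_m'}$. By (A5) it restricts to an algebraic isomorphism $\widehat{\mathcal X_a(\Gamma)}^{(m)}\to\widehat{\mathcal X_a(\Gamma')}^{(m)}$ of the required kind. Applied with $m=1$ and extension $\varphi$ itself, the same argument shows that $\psi$ is an algebraic isomorphism. $\square$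

**Proof of Theorem C(i).** Let $\mathcal X_a(\Gamma)$ be $m$-separable and let $\varphi:\mathcal X_b(\Gamma)\to\mathcal X'$ be an algebraic $m$-isomorphism. By Lemma 3, $\mathcal X'=\mathcal X_b(\Gamma')$ and $\varphi$ is natural. By Lemma 4, $\psi$ is an algebraic $m$-isomorphism, so it is induced by a bijection, which maps $P,L,I$ to $P',L',I'$. This is an isomorphism $\Gamma\to\Gamma'$, and it induces $\varphi$. $\square$

## 5. With $m=1$ only $n$, $s$ and $t$ are visible

The first thing to try is $m=1$: perhaps the intersection numbers already determine the polygon. They do not, except in a trivial way.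

**Proposition 5.** The intersection numbers of $\mathcal X_b(\Gamma)$ depend only on $n,s,t$.

*Proof.* Let $A_j$ be the adjacency matrix of $r_{1,j}$. The classes of $e_1$ have $t+1$ elements and those of $e_2$ have $s+1$, so
$$A_1^2=t+(t-1)A_1,\qquad A_2^2=s+(s-1)A_2.\tag{5.1}$$
Let $w_{k,j}=A_jA_{j'}A_j\cdots$ ($k$ factors).

**Step 1: the entries are $0$ or $1$.** For $1\le k\le n$ the $(F,G)$-entry of $w_{k,j}$ counts the non-stammering paths $v_0,\dots,v_{k+1}$ with $F=\{v_0,v_1\}$, $G=\{v_k,v_{k+1}\}$ and $v_1=F_j$. The vertices $v_0,v_1,v_k,v_{k+1}$ are determined by $F,G,j,k$, and $v_1,\dots,v_k$ is a geodesic of length $k-1<n$, hence unique. For $k<n$ the support is $r_{k,j}$ by (3.2).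

**Step 2: the support of $w_{n,j}$ lies in "distance $n$".** Take a path as in Step 1 with $k=n$. By (G1), $d(v_0,v_n)=d(v_1,v_{n+1})=n$. Suppose $F,G$ are at distance $l<n$. Then $l\ge1$, as $l=0$ contradicts $d(v_0,v_n)=n\ge3$. A shortest gallery gives a path $u_0,\dots,u_{l+1}$ with $\{u_0,u_1\}=\{v_0,v_1\}$ and $\{u_l,u_{l+1}\}=\{v_n,v_{n+1}\}$. One of the pairs $(v_0,v_n)$, $(v_1,v_{n+1})$ is different from $(u_0,u_{l+1})$, so it is at distance $\le l<n$, a contradiction.

**Step 3: $w_{n,1}=w_{n,2}$ is the adjacency matrix of "distance $n$".** Let $F,G$ be at distance $n$. A shortest gallery alternates, so for one $j$ there is a path $v_0,\dots,v_{n+1}$ as in Step 1. Then $d(v_0,v_{n+1})=n-1$: it is $\ge n-1$ because $d(v_0,v_n)=n$, and it is $\le n$ with the parity of $n+1$. Take the geodesic from $v_0$ to $v_{n+1}$, preceded by $v_1$ and followed by $v_n$. It is non-stammering: passing at once from $v_0$ to $v_1$ would give $d(v_1,v_{n+1})=n-2$, and arriving from $v_n$ would give $d(v_0,v_n)=n-2$, but both distances are $n$. It shows that the $(F,G)$-entry of $w_{n,j'}$ is also $1$.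

**Step 4: structure constants.** So $1$, the $w_{k,j}$ with $k<n$, and $w_n=w_{n,1}=w_{n,2}$ are the adjacency matrices of the basic relations. Left multiplication by $A_j$ is given by $A_jw_{k,j'}=w_{k+1,j}$ for $k<n$, and by (5.1) for $A_jw_{k,j}$ with $k\le n$, where $w_n$ is written as $w_{n,j}$. All matrices in the list are products of $A_1$ and $A_2$, so all products are determined by $n,s,t$. $\square$

For planes of order $(q,q)$ one can see it all: the six matrices are $1$, $A_1$, $A_2$, $A_1A_2$, $A_2A_1$, $A_1A_2A_1=A_2A_1A_2$, and for instance $A_1\cdot A_1A_2A_1=qA_2A_1+(q-1)A_1A_2A_1$. Nothing but $q$ enters.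

**Proof of Theorem C(ii).** Let $\Gamma,\Gamma'$ have the same $n$ and order. By Proposition 5 the natural map $\mathcal X_b(\Gamma)\to\mathcal X_b(\Gamma')$ is an algebraic isomorphism, and by Lemma 4 with $m=1$ so is the natural map $\mathcal X_a(\Gamma)\to\mathcal X_a(\Gamma')$. A combinatorial isomorphism that induces one of these yields an isomorphism $\Gamma\to\Gamma'$; for (b), it maps $e_1,e_2$ to $e_1',e_2'$, whose classes are the points and the lines. So if $s(\mathcal X)=1$, every such $\Gamma'$ is isomorphic to $\Gamma$. Conversely, if $\Gamma$ is the only polygon with its $n$ and order, Lemma 3 shows that every algebraic isomorphism from $\mathcal X$ is induced by a combinatorial one. $\square$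

A point to notice: since $Q(4,q)\cong W(q)^D$, the configurations $\mathcal X_a(W(q))$ and $\mathcal X_a(Q(4,q))$ are combinatorially isomorphic, by a map that exchanges points and lines. For $q$ odd we shall see that $W(q)\not\cong Q(4,q)$, so the *natural* map between them is an algebraic isomorphism that no bijection induces. Separability concerns every algebraic isomorphism, including this one.

## 6. Conditions that survive an algebraic $m$-isomorphism

From now on $\varphi:\mathcal X_a(\Gamma)\to\mathcal X'$ is an algebraic $m$-isomorphism with extension $\widehat\varphi$. By Lemma 3, $\mathcal X'=\mathcal X_a(\Gamma')$ and $\varphi$ is natural.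

**Definition (uniform).** A rule that assigns to each polygon a relation on $\Omega^m$ is *uniform* if its value $R$ for $\Gamma$ is a union of basic relations of $\widehat{\mathcal X_a(\Gamma)}^{(m)}$ and $\widehat\varphi(R)$ is its value for $\Gamma'$.

By (A1)–(A3) uniform rules are closed under Boolean operations, converse and composition, and $1$ is uniform. For uniform $R,S$ the statements $R\subseteq S$ and $R\ne\emptyset$ hold for $\Gamma$ if and only if they hold for $\Gamma'$.

**Lemma 6.** Any Boolean combination of conditions "$v$ is a point", "$v$ is a line", "$d(v,w)=i$", with $v,w$ among the $2m$ entries $a_1,\dots,a_m,b_1,\dots,b_m$, defines a uniform relation $\{(a,b)\}$ on $\Omega^m$.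

*Proof.* Let $\epsilon$ be a union of basic relations of $\mathcal X_a$ given by distance and types. **Same position in both tuples.** $\{(a,b):(a_i,b_i)\in \epsilon\}$ is a union of generators $s_1\otimes\cdots\otimes s_m$, so it is uniform. **Different positions.** For arbitrary $i,j$,
$$\{(a,b):(a_i,b_j)\in \epsilon\}=\{(a,c):a_i=c_i\}\circ1_{\Delta_m}\circ\{(c,b):(c_j,b_j)\in \epsilon\},$$
since the middle tuple must be $(a_i,\dots,a_i)$. **Two entries of the same tuple.** Let $G=\{(a,c):c\in\Delta_m,\ a_i=c_i,\ (c_j,a_j)\in \epsilon\}$. The first condition is $(\Omega^m\times\Omega^m)\circ1_{\Delta_m}$, and the others have been treated (up to converse), so $G$ is uniform. Then $\{(a,b):(a_i,a_j)\in \epsilon\}=G\circ(\Omega^m\times\Omega^m)$. Take converses for two $b$-entries. Types are the case $\epsilon=1_P$ or $1_L$ with $i=j$. $\square$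

For example, with $m=2$, "$a_1$ and $b_2$ are collinear points" is uniform. The diagonal relation $1_{\Delta_m}$ is what lets information move between coordinates.

## 7. Pairs of pairs: $W(q)$ and $H(4,q^2)$

A natural next attempt is to find, for each family, a small configuration that characterizes it, and to read it off with Lemma 6. For two families $m=2$ is enough.

In a generalized quadrangle let $x^\perp$ be the set of points at distance $\le2$ from the point $x$, and $X^\perp=\bigcap_{x\in X}x^\perp$. Let $x,y$ be non-collinear points. Then $\{x,y\}^\perp$ consists of the points at distance $2$ from both, and $|\{x,y\}^\perp|=t+1$ by (G3), one point on each line through $x$. Distinct $u,v\in\{x,y\}^\perp$ are non-collinear: otherwise, since there are no $6$-cycles, $x$ and likewise $y$ would lie on the line $uv$ and be collinear. Consider the configuration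

$$x,y\text{ non-collinear};\quad u\ne v\text{ and }w\text{ in }\{x,y\}^\perp;\quad z\in\{u,v\}^\perp;\quad d(w,z)=4.\tag{7.1}$$

**Lemma 7.** Configuration (7.1) does not occur in $W(q)$, and it occurs in $Q(4,q)$ if $q$ is odd. In particular $W(q)\not\cong Q(4,q)$ for $q$ odd.

*Proof.* *$W(q)$.* Its points are those of $PG(3,q)$, and two points are equal or collinear if and only if they are orthogonal for a symplectic form. Let $\ell=\langle x,y\rangle$. The points $u,v$ span the line $\ell^\perp$, so $z\in\ell^{\perp\perp}=\ell$ is orthogonal to $w\in\ell^\perp$.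

*$Q(4,q)$, $q$ odd.* Its points are the singular points of a non-degenerate quadratic form in $5$ variables, and two points are equal or collinear if and only if they are orthogonal. Take non-collinear $x,y$ and distinct $u,v\in\{x,y\}^\perp$. As $|\{u,v\}^\perp|=q+1\ge4$, choose $z\in\{u,v\}^\perp\setminus\{x,y\}$. The $q+1\ge4$ points of $\{x,y\}^\perp$ lie in the $3$-space $\pi=\langle x,y\rangle^\perp$. They are pairwise non-orthogonal, so no three of them are in a $2$-space (a $2$-space with three singular points is totally singular). Hence they span $\pi$. If $z$ were orthogonal to all of them, then $z\in\pi^\perp=\langle x,y\rangle$, whose only singular points are $x$ and $y$, a contradiction. So some $w\in\{x,y\}^\perp$ has $d(w,z)=4$. $\square$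

**Proof of Theorem C(iii).** Let $m=2$, $\Gamma=W(q)$, and $\varphi:\mathcal X_a(\Gamma)\to\mathcal X_a(\Gamma')$ an algebraic $2$-isomorphism. By Lemma 6 the following relations on $\Omega^2$ are uniform (all entries points):

- $A_2=\{(a,b):d(a_1,a_2)=4,\ b_1\ne b_2,\ d(a_i,b_j)=2\ \forall i,j\}$,
- $C_2=\{(b,c):c_1=c_2,\ d(b_1,c_1)=d(b_2,c_1)=2\}$,
- $A=\{(a,b):d(a_1,a_2)=4,\ b_1=b_2,\ d(a_1,b_1)=d(a_2,b_1)=2\}$,
- $C=\{(b,c):b_1=b_2,\ c_1=c_2,\ d(b_1,c_1)=4\}$.

With $a=(x,y)$ and $c=(z,z)$, the statement $(A_2\circ C_2)\cap(A\circ C)\ne\emptyset$ says exactly that (7.1) occurs: the first composition supplies $u,v$ and the second supplies $w$. By Lemma 7 the intersection is empty for $W(q)$, hence for $\Gamma'$. So in $\Gamma'$, for non-collinear $x,y$ and distinct $u,v\in\{x,y\}^\perp$, we have $\{u,v\}^\perp\subseteq\{x,y\}^{\perp\perp}$. The reverse inclusion follows from $\{u,v\}\subseteq\{x,y\}^\perp$. Thus $|\{x,y\}^{\perp\perp}|=|\{u,v\}^\perp|=q+1$, that is, all points of $\Gamma'$ are regular. By Benson's theorem (Payne–Thas 5.2.1: a generalized quadrangle of order $(s,s)$, $s>1$,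 is isomorphic to $W(s)$ if and only if all its points are regular) $\Gamma'\cong W(q)$. By Lemma 3, $s(\mathcal X_a(W(q)))\le2$.

Since $\mathcal X_a(\Gamma^D)=\mathcal X_a(\Gamma)$ and $Q(4,q)\cong W(q)^D$, the same bound holds for $Q(4,q)$, and Theorem C(i) gives it for (b). If $q$ is odd, $W(q)\not\cong Q(4,q)$ by Lemma 7 and both have order $(q,q)$; so $s\ne1$ by Theorem C(ii), and $s=2$. $\square$

**Proof of Theorem C(iv).** Let $m=2$, $\Gamma=H(4,q^2)$, and let $A,C$ be as above. Put $E=\{(a,c):a_1,a_2,c_1\text{ points},\ d(a_1,a_2)=4,\ c_1=c_2\}$ and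
$$H=E\setminus(A\circ C)=\{(a,c)\in E:c_1\in\{a_1,a_2\}^{\perp\perp}\}.$$
$H$ is uniform. By (A4), applied to $H$ and $H^*$ at the pairs $(a,a)$, the number of $c$ with $(a,c)\in H$ is constant for $(a,a)$ in a basic relation and is preserved. This number is $|\{a_1,a_2\}^{\perp\perp}|$, and it is $q+1$ for all non-collinear points $a_1,a_2$ of $H(4,q^2)$ (Payne–Thas, Ch. 3). The same then holds in $\Gamma'$, which has order $(q^2,q^3)$. By Tallini's theorem (Payne–Thas 5.5.1: a generalized quadrangle of order $(s,t)$ with $s^3=t^2$, $s\ne1$, is isomorphic to $H(4,s)$ if and only if every hyperbolic line $\{x,y\}^{\perp\perp}$ has at least $\sqrt s+1$ points) $\Gamma'\cong H(4,q^2)$. By Lemma 3, $s(\mathcal X_a(\Gamma))\le2$. The dual has the same configurations, and (b) follows from Theorem C(i). $\square$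

Here is the point where this approach runs out. For each family it consumes a theorem of the type of Benson's or Tallini's: a characterization by conditions on few elements. For the planes the obvious candidate is the configuration of Desargues, with ten points and ten lines, while Lemma 6 sees only $2m$ elements at once. Composition does bring in auxiliary tuples, but it forgets them: $R\circ S$ remembers only the outer ones. So a larger configuration has to be checked by a process that never holds more than $2m$ elements. The recipe of Section 1 is such a process with $m=3$, and by (Cl) its outcome is enough for all families together, up to a few remaining dual pairs.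

## 8. The recipe inside pairs of triples

This section proves Theorem B. Let $m=3$, and write pairs of triples as $\big((y,a,z),(y',e,z')\big)$: the four parameters occupy the first two coordinates, and the pair $(z,z')$ the third.

For a relation $r$ on $\Omega$ put $r^\uparrow=\{((p,q,z),(p,q,w)):(z,w)\in r\}$. It keeps the first two coordinates. For a rule $\rho$ that assigns to each admissible quadruple $\mathbf q$ a relation $\rho[\mathbf q]$ on $\Omega$, put
$$T(\rho)=\{((y,a,z),(y',e,z')):\mathbf q=(y,a;y',e)\text{ admissible},\ (z,z')\in\rho[\mathbf q]\}.$$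

**Lemma 8.** For the rules of Section 1, the relations $T(\pi_k)$, $T(\omega_k)$, $T(\beta_k)$, $T(\upsilon)$, $T(\beta_\upsilon)$, $T(\theta_{j,k})$ and $\Theta=T(\theta)$ are uniform.

*Proof.* **Step 1: $T$ commutes with the operations of the recipe.** Clearly $T(\rho\cup\sigma)=T(\rho)\cup T(\sigma)$, and likewise for $\cap$ and $\setminus$. Moreover
$$T(r\circ\rho\circ r_1)=r^\uparrow\circ T(\rho)\circ r_1^\uparrow\tag{8.1}$$
for relations $r,r_1$ on $\Omega$: a chain on the right has the form $(y,a,z),(y,a,z_1),(y',e,z_1'),(y',e,z')$, so the quadruple is the same throughout. The relations $D_i^\uparrow$ and $K=(\Omega\times\Omega)^\uparrow$ are uniform by Lemma 6.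

**Step 2: the starting relations.** $T(\pi_0)$ is the set of all $((y,a,z),(y',e,z'))$ with
$$z=z',\quad z\,I\,y,\quad z\,I\,a,\quad z\,I\,y',\quad y\ne a\ne y',\quad d(z,e)=n,$$
uniform by Lemma 6. By (8.1), $V=T(\Omega\times\Omega)=K\circ T(\pi_0)\circ K$ is uniform: it consists of all pairs with admissible parameters and arbitrary $z,z'$. Hence $T(1)=V\cap\{z=z'\}$ is uniform. Further $T(\pi_n)=V\cap\{z=z'=e\}$,
$$T(\pi_k)=V\cap\{z=z',\ d(a,z)=k-1,\ d(z,e)=n-k\}\quad(1\le k\le n-1),$$
$$T(\pi_k)=V\cap\{d(y,z)=d(y',z')=2n-1-k,\ d(z,e)=d(z',e)=k-n\}\quad(n<k<2n).$$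
In the last two lines the two distances add up to $n-1=d(a,e)=d(y,e)=d(y',e)$, so by (G1) they locate $z$ and $z'$ on the unique geodesics, namely at $x_k$ and $x_k'$.

**Step 3: the rest.** All other rules are obtained from the $\pi_k$ and $1$ by $\cup,\cap,\setminus$ and by $\rho\mapsto D_i\circ\rho\circ D_i$, following (1.1)–(1.5). By Step 1 their total relations are uniform. $\square$

**Lemma 9.** A polygon is Moufang if and only if the following inclusions hold in it, where $N=D_1^\uparrow$:

1. $V\subseteq\Theta\circ K$;
2. $(\Theta^*\circ\Theta)\cap K\subseteq1$;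
3. $(\Theta\circ\Theta^*)\cap K\subseteq1$;
4. $(\Theta^*\circ N\circ\Theta)\cap K\subseteq N$;
5. $\Theta\subseteq\{z,z'\text{ both points or both lines}\}$;
6. $\Theta\cap(N\circ T(\pi_i)\circ K)\subseteq\{z=z'\}$ for $1\le i\le n-1$;
7. $\Theta\cap\{z=y\}\subseteq\{z'=y'\}$.

*Proof.* We check that inclusion number $i$ says that condition $i$ of Proposition 2 holds for all admissible quadruples. For 1: $K$ changes only the last entry, so the inclusion says that for admissible $\mathbf q$ and any $z$ there is $z''$ with $((y,a,z),(y',e,z''))\in\Theta$. For 2: a pair on the left is $((y',e,z'),(y',e,z''))$, the outer parameters being equal because of $K$, with one triple $(y,a,z)$ related by $\Theta$ to both; so both pairs belong to the same $\mathbf q$, and the inclusion says $z'=z''$. Case 3 is symmetric. For 4: a pair on the left comes from a chain $(y',e,z_1'),(y,a,z_1),(y,a,z_2),(y',e,z_2')$, where $K$ makes the outer parameters equal and $N$ the inner ones; the inclusion says $z_1'\,I\,z_2'$ whenever $z_1\,I\,z_2$. Cases 5 and 7 are literal. For 6: by (8.1), $N\circ T(\pi_i)\circ K$ consists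 of the pairs with admissible parameters and $z\,I\,x_i$. Now apply Proposition 2. $\square$

**Proof of Theorem B.** Let $\Gamma$ be Moufang and $\varphi:\mathcal X_a(\Gamma)\to\mathcal X'$ an algebraic $3$-isomorphism. By Lemma 3, $\mathcal X'=\mathcal X_a(\Gamma')$ with $\Gamma'$ of the same $n$ and order, and $\varphi$ is natural. All relations in Lemma 9 are uniform, by Lemmas 6 and 8 and the closure properties. The inclusions hold for $\Gamma$, hence for $\Gamma'$, so $\Gamma'$ is Moufang. $\square$

## 9. Dual pairs of order $(q,q)$

By (Cl), Theorem B leaves only classical $\Gamma'$ of the same $n$ and order. By (Or) the order then decides, except between $W(q)$ and $Q(4,q)$ and between $H(q)$ and $H(q)^D$. Here we separate these pairs by one relation each, with $m=3$.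

**Quadrangles.** Let $R_4$ be the set of $((x,y,w),(u,v,z))$, all entries points, with $d(x,y)=4$; $u,v,w$ at distance $2$ from $x$ and from $y$; $u\ne v$; $z$ at distance $2$ from $u$ and $v$; $d(w,z)=4$. It is uniform by Lemma 6, and it is configuration (7.1) written as one pair of triples (as $u,v$ are non-collinear, $z\in\{u,v\}^\perp$ means distance $2$ from both). By Lemma 7, $R_4=\emptyset$ in $W(q)$, and $R_4\ne\emptyset$ in $Q(4,q)$ for $q$ odd.

**Hexagons.** For opposite points $x,y$ of a generalized hexagon let $x^y$ be the set of points at distance $2$ from $x$ and $4$ from $y$. We test whether two such sets $x^y,x^{y'}$ that share two points must be equal. Let $R_6$ be the set of $((x,y,y'),(u,v,w))$, all entries points, with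
$$d(x,y)=d(x,y')=6;\quad u\ne v;\quad d(u,x)=d(v,x)=d(w,x)=2;$$
$$u,v\text{ at distance }4\text{ from both }y\text{ and }y';\quad d(w,y)=4;\quad d(w,y')=6.$$
It is uniform by Lemma 6.

**The model (Oc)** (Schellekens; Van Maldeghem, *Generalized Polygons*, §2.4). Over $F=\mathbb F_q$ the split octonions are the quadruples $(\alpha,\beta;u,v)$, $\alpha,\beta\in F$, $u,v\in F^3$, with product
$$(\alpha,\beta;u,v)(\alpha',\beta';u',v')=(\alpha\alpha'+u\cdot v',\ \beta\beta'+v\cdot u';\ \alpha u'+\beta'u-v\times v',\ \alpha'v+\beta v'+u\times u').$$
This is an alternative composition algebra with norm $N=\alpha\beta-u\cdot v$ and conjugate $(\beta,\alpha;-u,-v)$. (In this section $N$ with an argument is the norm.) Pure elements ($\beta=-\alpha$) are written $[\alpha;u;v]$. On them $N=-(\alpha^2+u\cdot v)$ is a non-degenerate (parabolic) quadratic form in $7$ variables, with bilinear form $-B$, where $B=2\alpha\alpha'+u\cdot v'+v\cdot u'$. The points are the $\langle x\rangle$ with $x\ne0$ pure and $N(x)=0$; the lines are the $2$-spaces of pure elements on which all products vanish. This is a generalized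 hexagon of order $(q,q)$: $H(q)$ or, by other conventions, its dual. As both are in our list, we call it $H(q)$.

**Lemma 10.** In $H(q)$ we have $R_6=\emptyset$.

*Proof.* **Step 1: collinearity as a subspace.** For a point $x$ let $W_x=\{z\text{ pure}:xz=0\}$. If $z\in W_x$, then $0=(xz)\bar z=N(z)x$, so $N(z)=0$: the subspace $W_x$ is totally singular. Moreover $z^2=-z\bar z=-N(z)=0$ and $zx=\bar z\bar x=\overline{xz}=0$; also $x^2=0$. So
$$\text{independent singular pure }x,z\text{ with }xz=0\text{ span a line of }H(q).\tag{9.1}$$
Hence the points equal to or collinear with $x$ are exactly those of $W_x$. There are $1+q(q+1)$ of them, so $\dim W_x=3$.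

**Step 2: opposition is non-orthogonality.** If $d(x,y)\le4$, then $x,y\in W_r$ for some point $r$, so $B(x,y)=0$. The number of points at distance $\le4$ from $x$ is $1+q(q+1)+q^3(q+1)=1+q(q+1)(q^2+1)$. This is also the number of singular points in $x^\perp=\{z:B(x,z)=0\}$: these are $x$ and, on the $5$-dimensional parabolic space $x^\perp/x$ with its $(q+1)(q^2+1)$ singular points, $q$ further points over each. Hence
$$x,y\text{ are opposite if and only if }B(x,y)\ne0.\tag{9.2}$$

**Step 3: $x^y$ is a $2$-space.** Let $y$ be opposite $x$. A point $z\in W_x$ has $d(z,y)\le4$ if and only if $z\in y^\perp$; then $z\ne x$, and $d(z,y)\ge6-2=4$. So $x^y$ is the point set of $W_x\cap y^\perp$, which is a $2$-space since $x\in W_x\setminus y^\perp$.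

**Step 4.** If $((x,y,y'),(u,v,w))\in R_6$, then $u,v\in x^y\cap x^{y'}$, so both sets are the point set of $\langle u,v\rangle$ and $x^y=x^{y'}$. But $w\in x^y\setminus x^{y'}$, a contradiction. $\square$

**Lemma 11.** In $H(q)^D$ with $3\nmid q$ we have $R_6\ne\emptyset$. In particular $H(q)\not\cong H(q)^D$ if $3\nmid q$.

*Proof.* **Step 1: what to find.** For lines $L,M$ of $H(q)$ with $d(L,M)=6$ let $L^M$ be the set of lines at distance $2$ from $L$ and $4$ from $M$. It contains exactly one line through each point $p$ of $L$: since $d(p,M)=5$, it is the first line on the unique geodesic from $p$ to $M$. Any line $\ne L$ that meets $L$ and is at distance $\le4$ from $M$ lies in $L^M$, as its distance from $M$ is at least $6-2=4$. It suffices to exhibit $L,M,M'$ with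
$$d(L,M)=d(L,M')=6,\qquad |L^M\cap L^{M'}|\ge2,\qquad L^M\ne L^{M'}.\tag{9.3}$$
Indeed $|L^M|=|L^{M'}|=q+1$, so there is a line in $L^M\setminus L^{M'}$. It is at distance $2$ from $L$, so its distance from $M'$ is $4$ or $6$, hence $6$; and $R_6\ne\emptyset$ in the dual.

**Step 2: the elements.** The product $[\alpha;u;v][\alpha';u';v']$ is $0$ if and only if
$$\alpha\alpha'+u\cdot v'=0,\quad \alpha u'-\alpha'u-v\times v'=0,\quad \alpha'v-\alpha v'+u\times u'=0,\quad \alpha\alpha'+v\cdot u'=0.\tag{9.4}$$
Let $\epsilon_1,\epsilon_2,\epsilon_3$ be the standard basis of $F^3$, $e_i=[0;\epsilon_i;0]$, $f_i=[0;0;\epsilon_i]$; then $e_if_j=0$ for $i\ne j$. Put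
$$\begin{aligned}
&L=\langle e_1,f_2\rangle,\quad M=\langle e_2,f_1\rangle,\quad M'=\langle w,g\rangle,\quad w=[-1;\epsilon_2;-\epsilon_2],\quad g=[0;-\epsilon_3;\epsilon_1],\\
&p=e_1+f_2=[0;\epsilon_1;\epsilon_2],\quad r=[-1;-\epsilon_3;\epsilon_3],\quad m=e_2-f_1=[0;\epsilon_2;-\epsilon_1],\\
&r'=[-1;\epsilon_1-\epsilon_3;\epsilon_3-2\epsilon_2],\quad m'=w-g=[-1;\epsilon_2+\epsilon_3;-\epsilon_1-\epsilon_2].
\end{aligned}$$
All are singular: in $\alpha^2+u\cdot v$ the term $u\cdot v$ is $-1$ for $w,r,r',m'$ and $0$ for $g,p,m$.

**Step 3: seven vanishing products.** In each line we display the second and third expressions of (9.4); the two scalar ones are sums of products of coordinates that vanish at sight, except where given.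

- $wg$: $-(-\epsilon_3)+\epsilon_2\times\epsilon_1=\epsilon_3-\epsilon_3=0$; $\ \epsilon_1-\epsilon_2\times\epsilon_3=0$.
- $(e_1+f_3)w$: $\epsilon_1+\epsilon_3\times\epsilon_2=0$; $\ -\epsilon_3+\epsilon_1\times\epsilon_2=0$.
- $e_3g$: all terms are $0$.
- $pr$: $\epsilon_1-\epsilon_2\times\epsilon_3=0$; $\ -\epsilon_2-\epsilon_1\times\epsilon_3=0$.
- $rm$: $-\epsilon_2+\epsilon_3\times\epsilon_1=0$; $\ -\epsilon_1-\epsilon_3\times\epsilon_2=0$.
- $pr'$: $\epsilon_1-\epsilon_2\times(\epsilon_3-2\epsilon_2)=0$; $\ -\epsilon_2+\epsilon_1\times(\epsilon_1-\epsilon_3)=0$.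
- $r'm'$: the scalars are $1+(\epsilon_1-\epsilon_3)\cdot(-\epsilon_1-\epsilon_2)=1-1=0$ and $1+(\epsilon_3-2\epsilon_2)\cdot(\epsilon_2+\epsilon_3)=1+1-2=0$. Since $(\epsilon_3-2\epsilon_2)\times(-\epsilon_1-\epsilon_2)=\epsilon_1-\epsilon_2-2\epsilon_3$, the second expression is $-(\epsilon_2+\epsilon_3)+(\epsilon_1-\epsilon_3)-(\epsilon_1-\epsilon_2-2\epsilon_3)=0$. Since $(\epsilon_1-\epsilon_3)\times(\epsilon_2+\epsilon_3)=\epsilon_1-\epsilon_2+\epsilon_3$, the third is $-(\epsilon_3-2\epsilon_2)-(\epsilon_1+\epsilon_2)+(\epsilon_1-\epsilon_2+\epsilon_3)=0$.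

By (9.1), the two factors of each product are collinear points. In particular $L,M,M'$ are lines.

**Step 4: $L$ is opposite $M$ and $M'$.** If $d(L,M)\le4$, some point of $L$ is at distance $\le3$ from $M$, hence at distance $\le4$ from every point of $M$, hence orthogonal to $M$ by (9.2). The same holds for $M'$. But
$$B(e_1,e_2)=0,\ B(e_1,f_1)=1,\ B(f_2,e_2)=1,\ B(f_2,f_1)=0,$$
$$B(e_1,w)=0,\ B(e_1,g)=1,\ B(f_2,w)=1,\ B(f_2,g)=0,$$
so both pairings $L\times M\to F$ and $L\times M'\to F$ are non-degenerate, a contradiction.

**Step 5: two common lines.** The line $N_0=\langle e_1,f_3\rangle$ meets $L$ in $e_1$. It is in $L^M$ because $f_3$ is collinear with $e_2\in M$, and in $L^{M'}$ because $e_1+f_3$ is collinear with $w\in M'$. The line $N_\infty=\langle f_2,e_3\rangle$ meets $L$ in $f_2$. It is in $L^M$ because $e_3$ is collinear with $f_1\in M$, and in $L^{M'}$ because $e_3$ is collinear with $g\in M'$.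

**Step 6: the sets differ.** Through $p\in L$, the line of $L^M$ is $\langle p,r\rangle$, because $r$ is collinear with $m\in M$; and the line of $L^{M'}$ is $\langle p,r'\rangle$, because $r'$ is collinear with $m'\in M'$. Both differ from $L$, on which $\alpha=0$. If they coincide, comparing $\alpha$-coordinates gives $r'-r=\lambda p$ for some $\lambda\in F$, that is, $e_1-2f_2=\lambda(e_1+f_2)$. So $\lambda=1$ and $3=0$ in $F$, which is false. Hence $L^M\ne L^{M'}$, and (9.3) holds.

The last assertion follows from Lemma 10. $\square$

## 10. All classical polygons: the bound $3$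

**Proof of Theorem A.** By Theorem C(i) it suffices to show that $\mathcal X_a(\Gamma)$ is $3$-separable for $\Gamma$ classical. Let $\varphi:\mathcal X_a(\Gamma)\to\mathcal X'$ be an algebraic $3$-isomorphism. By (Cl), $\Gamma$ is Moufang. By Theorem B, $\mathcal X'=\mathcal X_a(\Gamma')$ with $\Gamma'$ Moufang of the same $n$ and order $(s,t)$, and $\varphi$ is natural. By (Cl), $\Gamma'$ is classical. By Lemma 3 only $\Gamma'\cong\Gamma$ remains to be shown. By (Cl) and (Or), $n\in\{3,4,6,8\}$.

- $n=3$: $\Gamma\cong\Gamma'\cong PG(2,s)$.
- $n=4$, $s\ne t$: exactly one of $t=s^2$, $s=t^2$, $t^2=s^3$, $s^2=t^3$ holds, and both polygons are isomorphic to $Q(5,s)$, resp. $H(3,s)$, resp. $H(4,s)$, resp. the dual of $H(4,t)$.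
- $n=4$, $s=t=q$: both are in $\{W(q),Q(4,q)\}$ up to isomorphism. If $q$ is even these are isomorphic. If $q$ is odd, $R_4$ is empty in exactly one of them, and $R_4(\Gamma)=\emptyset$ if and only if $R_4(\Gamma')=\emptyset$ because $R_4$ is uniform; so $\Gamma\cong\Gamma'$.
- $n=6$, $s\ne t$: $s=t^3$ or $t=s^3$, and both are isomorphic to $T(t^3,t)$, resp. the dual of $T(s^3,s)$.
- $n=6$, $s=t=q$: both are in $\{H(q),H(q)^D\}$. If $q=3^h$ these are isomorphic. Otherwise, by Lemmas 10 and 11, $R_6$ is empty in exactly one of them, and as before $\Gamma\cong\Gamma'$.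
- $n=8$: $t=s^2$ or $s=t^2$, and both are isomorphic to $O(s)$, resp. the dual of $O(t)$.

So $\varphi$ is induced by a combinatorial isomorphism, $s(\mathcal X_a(\Gamma))\le3$, and by Theorem C(i) $s(\mathcal X_b(\Gamma))\le3$. $\blacksquare$

**Proof of Theorem C(v).** The upper bound $3$ is Theorem A. By Lemma 11, $H(q)\not\cong H(q)^D$ if $3\nmid q$, and both have order $(q,q)$; so $s\ge2$ by Theorem C(ii). $\square$

**The least constant.** By Theorem A the constant $3$ is valid in the conjecture. By Theorem C(iii) the constant $1$ is not, since $s=2$ for $W(q)$ with $q$ odd. So the least valid constant is $2$ or $3$. Which of the two it is is not decided here: for all classical polygons together only the bound $3$ is proved.
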